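# Matching two random samples in the unit square: the limit of $EM_n/\sqrt{n\log n}$

## 1. Samples on a segment, where the flux is forced

Throw $n$ red points $X_1,\dots,X_n$ and $n$ blue points $Y_1,\dots,Y_n$ into a region, all independent and uniform, and pair each red point with a blue one so that the total length of the pairs is least:
$$M_n=\min_\sigma\sum_{i=1}^n|X_i-Y_{\sigma(i)}| ,$$
the minimum being over permutations of $\{1,\dots,n\}$. How large is $EM_n$? The region that interests us is the square $[0,1]^2$, but on the segment $[0,1]$ the answer can be computed completely, so we start there.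

Both cases rest on one textbook fact. For a finite signed measure $\mu$ of total mass zero on a compact convex set $S$ put
$$\|\mu\|=\sup\Big\{\int f\,d\mu:\ f \text{ 1-Lipschitz on } S\Big\}.$$
For example $\|\delta_x-\delta_y\|=|x-y|$: no 1-Lipschitz $f$ does better, and $f(z)=|z-y|$ attains it. In general, for $\mu=\sum_i\delta_{X_i}-\sum_i\delta_{Y_i}$,
$$M_n=\|\mu\|. \tag{1}$$
Indeed, a linear function on doubly stochastic matrices attains its minimum at a permutation matrix (Birkhoff–von Neumann), so $M_n$ is the optimal transport cost from $\sum\delta_{X_i}$ to $\sum\delta_{Y_i}$, and Kantorovich–Rubinstein duality says that this cost is $\|\mu\|$.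

**Claim 1 (segment).** If the points are uniform on $[0,1]$, then $EM_n/\sqrt n\to\sqrt\pi/4$.

**Proof.** Let $D_n(t)=\#\{i:X_i\le t\}-\#\{i:Y_i\le t\}$, so $D_n(1)=0$. Integration by parts gives $\int f\,d\mu=-\int_0^1f'D_n\,dt\le\int_0^1|D_n|\,dt$ for 1-Lipschitz $f$, with equality when $f'=-\operatorname{sign}D_n$. So $M_n=\int_0^1|D_n(t)|\,dt$. For fixed $t$, $D_n(t)$ is a sum of $n$ i.i.d. centered variables $1_{X_i\le t}-1_{Y_i\le t}$ of variance $2t(1-t)$. By the central limit theorem and boundedness of the second moments of $D_n(t)/\sqrt n$,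
$$E|D_n(t)|/\sqrt n\to\sqrt{2t(1-t)}\sqrt{2/\pi},\qquad E|D_n(t)|/\sqrt n\le 1 .$$
Dominated convergence gives the limit $\frac2{\sqrt\pi}\int_0^1\sqrt{t(1-t)}\,dt=\frac2{\sqrt\pi}\cdot\frac\pi8=\frac{\sqrt\pi}4$. $\square$

The case $n=1$ can be checked by hand: $|D_1(t)|=1$ with probability $2t(1-t)$, so $EM_1=\int_0^12t(1-t)\,dt=\frac13=E|X-Y|$.

What made this easy is that $|D_n(t)|$ counts the net crossings of $t$, and conservation of mass forces this number. There was nothing to optimize. In the square the corresponding object is a vector field with prescribed divergence, which is far from unique, and the gradient of the dual function $f$ is a vector that must stay in a disc. We shall see that about $\log n$ worth of length scales contribute equally, and that at each scale the best choice depends on what the coarser scales have already done.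

## 2. The square: the theorems

From now on all points are uniform on $[0,1]^2$. Ajtai, Komlós and Tusnády (1984) showed that $EM_n$ lies between two positive constant multiples of $\sqrt{n\log n}$ for large $n$. The problem, taken from the text "Probability Theory", asks to prove or disprove that $EM_n/\sqrt{n\log n}$ has a positive limit. It has one, and the argument below does not use the 1984 theorem.

For continuous $w>0$ on $[0,\infty)$ put $\operatorname{av}_s(w^2)=\int_0^1w(\theta s)^2d\theta$, which is $\frac1s\int_0^sw^2$ for $s>0$. Let $w$ solve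
$$w'(s)=-\pi\,w(s)^2/\sqrt{\operatorname{av}_s(w^2)},\qquad w(0)=1, \tag{2}$$
and put
$$J_\infty=\int_0^\infty w^2\,ds,\qquad c_0=\frac1{2\pi\sqrt{J_\infty}}\in(0,\infty). \tag{3}$$
Existence and uniqueness of $w$ and $J_\infty<\infty$ are proved in Section 5.

**Theorem 1.** $\displaystyle\lim_{n\to\infty}\frac{EM_n}{\sqrt{n\log n}}=c_0>0.$

**Theorem 2.**

(a) $c_0=V(0)=\max V$, where $V$ is the smooth radial strictly concave positive solution (constructed in Section 5) of $\det D^2V=\frac1{4\pi^2V^2}$ in the unit disc, $V=0$ on its boundary. Moreover $0.334<c_0\le1/\sqrt8<0.3536$.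

(b) $M_n/\sqrt{n\log n}\to c_0$ in $L^r$ for every $r<\infty$, and almost surely if $M_n$ is built from the first $n$ terms of two infinite i.i.d. sequences.

(c) For $M_n^{(1)}=\sup_f\big(\sum_{i\le n}f(X_i)-n\int f\,dx\big)$ over 1-Lipschitz $f$ on $[0,1]^2$, $EM_n^{(1)}\sim\frac{c_0}{\sqrt2}\sqrt{n\log n}$, with convergence also in $L^r$ and a.s.

Both problems are treated together. Let $\vartheta=2$ for two samples and $\vartheta=1$ for the problem in (c). Put $\mu=\sum\delta_{X_i}-\sum\delta_{Y_i}$ or $\mu=\sum\delta_{X_i}-n\,dx$ respectively, $\sigma^2=\vartheta n$, and $M_n^{(\vartheta)}=\|\mu\|$. By (1), $M_n^{(2)}=M_n$. The aim is $EM_n^{(\vartheta)}\sim c_0\sqrt{\sigma^2\cdot\frac12\log n}$.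

## 3. Quadratic energy on the square, solved by a cosine series

Write $Q_0=[0,1)^2$.

**Definition (flux).** Let $\rho$ be a bounded function on $Q_0$ with $\int\rho=0$. A flux for $\rho$ is a field $q\in L^2(Q_0;\mathbb R^2)$ with
$$\int_{Q_0}\nabla f\cdot q\,dx=-\int_{Q_0}f\rho\,dx\qquad\text{for all Lipschitz } f . \tag{4}$$

This is the weak form of "$\operatorname{div}q=\rho$, and nothing crosses the boundary". On the segment the analogue for $\mu$ is $D_n$. On the square let $e_j(x)=c_j\cos(\pi j_1x_1)\cos(\pi j_2x_2)$, $j\in\mathbb N_0^2$, with $1\le c_j\le2$, be the orthonormal cosine basis. Its normal derivatives vanish on the boundary, so $-\nabla e_j/(\pi^2|j|^2)$ is a flux for $\rho=e_j$, $j\ne0$. Fluxes are not unique: one may add $(\partial_2\varphi,-\partial_1\varphi)$ with $\varphi\in C_c^\infty((0,1)^2)$. Since $|\nabla f|\le1$ a.e. for a 1-Lipschitz $f$, every flux gives an upper bound: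
$$\|\rho\,dx\|\le\int|q|\,dx. \tag{5}$$

If we replace $\int|q|$ by $\int|q|^2$, the minimization becomes linear. Put
$$|\rho|_*^2=\sum_{j\ne0}\frac{\langle\rho,e_j\rangle^2}{\pi^2|j|^2}.$$
With $\psi=-\sum_{j\ne0}\frac{\langle\rho,e_j\rangle}{\pi^2|j|^2}e_j$, the field $\nabla\psi$ is a flux, because $\int\nabla f\cdot\nabla\psi=-\sum_{j\neq 0}\langle\rho,e_j\rangle\langle f,e_j\rangle=-\int f\rho$. Its energy is $|\rho|_*^2$. If $q$ is another flux, then $q-\nabla\psi$ is orthogonal to gradients of Lipschitz functions, hence (by density in $H^1$) to $\nabla\psi$, and $\|q\|_2^2=|\rho|_*^2+\|q-\nabla\psi\|_2^2$. So the minimal energy is $|\rho|_*^2$.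

Point masses have infinite energy, so we smooth at a grid: for an integer $L\ge2$ divide $Q_0$ into $L^2$ half-open squares $Q$ of side $1/L$, and let $\rho^L=\sum_Q\frac{\mu(Q)}{|Q|}1_Q$.

**Claim 2 (quadratic energy).** With an absolute $O(1)$,
$$E|\rho^L|_*^2=\sigma^2\Big(\frac1{2\pi}\log L+O(1)\Big). \tag{6}$$

**Proof.** Let $\bar e_j$ be the cell average of $e_j$, i.e. its orthogonal projection on functions constant on cells. For $j\ne0$, $\langle\rho^L,e_j\rangle=\int\bar e_j\,d\mu$ is a sum of $\vartheta n$ independent centered variables $\pm\bar e_j(\cdot)$, so $E\langle\rho^L,e_j\rangle^2=\sigma^2\|\bar e_j\|_2^2$, and $E|\rho^L|_*^2=\sigma^2\sum_{j\ne0}\|\bar e_j\|_2^2/(\pi^2|j|^2)$.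

For $|j|>L$ use that $\sum_j\|\bar e_j\|_2^2$ is the trace of a projection of rank $L^2$; these terms contribute at most $\sigma^2L^2/(\pi^2L^2)\le\sigma^2$. For $0<|j|\le L$ we have $1-\|\bar e_j\|_2^2=\|e_j-\bar e_j\|_2^2\le C|j|^2/L^2$, since $|\nabla e_j|\le C|j|$ and cells have diameter $\sqrt2/L$. There are at most $CL^2$ such $j$, so replacing $\|\bar e_j\|_2^2$ by $1$ changes the sum by $O(1)$. Finally
$$\sum_{j\in\mathbb N_0^2,\,0<|j|\le L}|j|^{-2}=\frac\pi2\log L+O(1).$$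
The axes contribute $O(1)$. For $j_1,j_2\ge1$ compare with $\int|x|^{-2}dx$ over the unit square with upper right corner $j$ (upper bound, the term $j=(1,1)$ apart) and over the one with lower left corner $j$ (lower bound). The squares used cover the quarter annulus $1\le|x|\le L$ up to pieces where the integral is $O(1)$. Dividing by $\pi^2$ gives (6). $\square$

The part of $\mu$ below the grid is harmless. This lemma is needed again in Section 10.

**Lemma 3 (below the grid).** There is an absolute constant $C_1$ with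
$$E\|\mu-\rho^Ldx\|\le2C_1\sigma\big(1+\log(1+\sigma^2L^{-2})\big). \tag{7}$$

**Proof.** **Step 1 (one square).** This step bounds the fluctuation inside a single cell. Let $\xi_1,\dots,\xi_N$, $N\ge1$, be i.i.d. uniform in a square of side $l$, and let $\langle f\rangle$ be the mean of $f$. We show
$$E\sup_f\Big|\sum_i(f(\xi_i)-\langle f\rangle)\Big|\le C_1l\sqrt N(1+\log(1+N)),$$
the supremum over 1-Lipschitz $f$. Let $f_j$ be the averages of $f$ over the dyadic subsquares of side $l2^{-j}$, so $f_0=\langle f\rangle$, and $J=\lceil\frac12\log_2N\rceil$. Then $|\sum_i(f-f_J)(\xi_i)|\le N\sqrt2\,l2^{-J}\le\sqrt2\,l\sqrt N$. For $j<J$, $|f_{j+1}-f_j|\le\sqrt2\,l2^{-j}$, since both are averages over parts of one square of side $l2^{-j}$. The values of $f_{j+1}-f_j$ on the four children of a parent sum to zero. So we may subtract the constant $N4^{-j-1}$ from the numbers $N_P$ of points in the squares $P$ of level $j+1$: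
$$\Big|\sum_i(f_{j+1}-f_j)(\xi_i)\Big|\le\sqrt2\,l2^{-j}\sum_P\big|N_P-N4^{-j-1}\big| .$$
The right side does not depend on $f$, and its expectation is at most $\sqrt2\,l2^{-j}\,4^{j+1}\sqrt{N4^{-j-1}}=2\sqrt2\,l\sqrt N$. Sum over the $J\le1+\frac12\log_2N$ values of $j$.

**Step 2 (all squares).** This step adds up the cells. On a cell $Q$, $\int_Qf\,d(\mu-\rho^Ldx)$ is the sum over the sample points in $Q$ of $\pm(f-\langle f\rangle_Q)$; for $\vartheta=1$ the Lebesgue parts cancel. Given the numbers of $X$'s and of $Y$'s in all cells, the points are independent and uniform in their cells. Let $N_Q$ be the number of sample points in $Q$ ($X$'s and $Y$'s if $\vartheta=2$, $X$'s if $\vartheta=1$), so $EN_Q=\sigma^2L^{-2}$. Apply Step 1 to the $X$'s and to the $Y$'s, then Cauchy–Schwarz, then Jensen for $x\mapsto(1+\log(1+x))^2$, which is concave on $[0,\infty)$ (its second derivative is $-2\log(1+x)/(1+x)^2$):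
$$E\|\mu-\rho^Ldx\|\le2C_1\sum_QL^{-1}E\big[\sqrt{N_Q}(1+\log(1+N_Q))\big]\le2C_1L^2\cdot L^{-1}\cdot\sigma L^{-1}\big(1+\log(1+\sigma^2L^{-2})\big).\ \square$$

Now take $L=\lfloor\sqrt n/(\log n)^{10}\rfloor$. By (5), Cauchy–Schwarz, Jensen, (6) and (7),
$$EM_n^{(\vartheta)}\le\big(E|\rho^L|_*^2\big)^{1/2}+O(\sqrt n\log\log n),\qquad\text{so}\qquad\limsup_n\frac{EM_n^{(\vartheta)}}{\sqrt{\frac\vartheta2n\log n}}\le\frac1{\sqrt{2\pi}}<0.399 .$$

This sensible approach gets the right order, and it stops at the inequality $\int|q|\le(\int|q|^2)^{1/2}$. Equality would need $|q|$ to be constant. Moreover, $\nabla\psi$ is optimal for the wrong cost. The loss is real: Theorem 2(a) says $c_0\le1/\sqrt8<1/\sqrt{2\pi}$. Nor is there a lower bound yet. The natural dual candidate, a multiple of $\psi$, does not have a bounded gradient as required.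

## 4. A walk over scales and its Hamilton–Jacobi–Bellman equation

This section is heuristic. It finds the equations that the later sections use; nothing in the proof depends on it.

Refine the grid by a large factor $K$ at a time. The change of $\rho$ from side $K^{-k}$ to side $K^{-k-1}$ looks, inside each cell and after rescaling, like white noise $s$ at frequencies $1\le|\xi|\le K$. There are $m$ such steps, with $T=m\log K\approx\frac12\log n$. Build a flux for the final $\rho$ by adding one flux for each step, and let $p$ be the flux divided by $\sqrt{\sigma^2T}$. At a given place, $p$ performs a walk with centered increments $T^{-1/2}q$, where $\operatorname{div}q=s$.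

Which covariances are available? Write $\xi=|\xi|e$ and $\hat q=-i|\xi|^{-1}b(e)\hat s$. The divergence condition is $b(e)\cdot e=1$, and otherwise the odd function $b$ is free. For a positive symmetric matrix $A$,
$$E\,Aq\cdot q=\frac1{4\pi^2}\int_{1\le|\xi|\le K}\frac{Ab\cdot b}{|\xi|^2}d\xi=\frac{\log K}{4\pi^2}\int_0^{2\pi}Ab\cdot b\,d\theta .$$
By Cauchy–Schwarz, $1=(b\cdot e)^2\le(Ab\cdot b)(A^{-1}e\cdot e)$, with equality for $b$ parallel to $A^{-1}e$. Since $\int_0^{2\pi}\frac{d\theta}{A^{-1}e\cdot e}=2\pi\sqrt{\det A}$, the least value is $\frac{\log K}{2\pi}\sqrt{\det A}$.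

Let $u(t,p)$ be the least expected final $|p|$ when a fraction $t$ of the steps is done and the walk is at $p$. One step takes time $\frac1m=\frac{\log K}T$ and changes $u$ by $\frac1mu_t+\frac1{2T}E\,D^2u\,q\cdot q$ on average. Taking $A=D^2u$,
$$u_t+\tfrac1{4\pi}\sqrt{\det D^2u}=0,\qquad u(1,p)=|p|, \tag{8}$$
and the predicted constant is $u(0,0)$.

The quadratic case fits in: for $c>0$, $u=\frac{|p|^2}{2c}+\frac c2+\frac{1-t}{4\pi c}$ solves the equation with $u(1,p)\ge|p|$. Here $D^2u=I/c$ is constant, so $q$ does not depend on $p$, and minimizing $u(0,0)=\frac1{4\pi c}+\frac c2$ over $c$ returns $1/\sqrt{2\pi}$. But $|p|$ is different: its Hessian has eigenvalue $0$ in the direction of $p$ and $1/|p|$ across it. Noise along $p$ costs nothing to second order, and the matrix should follow the walk.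

For the lower bound, build a 1-Lipschitz $f$ scale by scale. Its gradient $g$ walks in the unit disc. Let the increment be $T^{-1/2}K^{-k}h$ (rescaled) with $\hat h=c(e)|\xi|^{-2}\hat s$, and let $v(t,g)$ be the greatest gain still possible. With $B=-D^2v$, a step gains $\frac1T\int hs$ and loses $\frac1{2T}\int B\nabla h\cdot\nabla h$ in $v$; on average,
$$\frac{\log K}{4\pi^2T}\int_0^{2\pi}\Big(c-\tfrac12c^2Be\cdot e\Big)d\theta .$$
The maximum is at $c=1/(Be\cdot e)$ and equals $\frac1m\cdot\frac1{4\pi\sqrt{\det B}}$, which suggests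
$$-v_t=\tfrac1{4\pi}\det(-D^2v)^{-1/2}. \tag{9}$$
Equations (8) and (9) are exchanged by the Legendre transform in $p$. Since $|p|$ is 1-homogeneous, look for $u=\sqrt\tau\,U(p/\sqrt\tau)$, $\tau=1-t$; this turns (8) into $U-p\cdot\nabla U=\frac1{2\pi}\sqrt{\det D^2U}$. For radial $U$, with $\rho=|p|$, $s=\rho^2$ and $W=U-\rho U'$, it reads $U''U'/\rho=4\pi^2W^2$. So $(U'^2)'=8\pi^2\rho W^2$ and $U'=2\pi\rho\,a$ with $a^2=\frac1s\int_0^sW^2$. And $\frac{dW}{d\rho}=-\rho U''$ gives $\frac{dW}{ds}=-\frac12U''=-\pi W^2/a$, which is equation (2).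

## 5. The profiles $U$ and $V$

**Step 1 (solving (2)).** We need a global positive smooth solution with $J_\infty<\infty$. On $\{w\in C[0,s_0]:\frac12\le w\le1\}$ the integrand of $w\mapsto1-\pi\int_0^\cdot w^2/\sqrt{\operatorname{av}(w^2)}$ lies in $[0,2]$ and is Lipschitz in $w$ for the sup norm. So for small $s_0\le\frac1{4\pi}$ this map is a self-map and a contraction. Any positive solution decreases, hence is $\le 1$, and cannot drop below $\frac12$ before $s_0$, because its slope is $\ge-2\pi$ as long as it is $\geq\frac12$. So the local solution exists and is unique. If $w\in C^k[0,s_0]$, then $\operatorname{av}_s(w^2)$ is $C^k$ (differentiate under the integral) and $\ge\frac14$, so $w'\in C^k$; by induction $w\in C^\infty[0,s_0]$. For $s>0$ the equation is the smooth system $w'=-\pi w^2\sqrt{s/J}$, $J'=w^2$. Beyond $s_0$, $w$ decreases and $(1/w)'=\pi\sqrt{s/J(s)}\le\pi\sqrt{s/J(s_0)}$ is locally bounded, so $w$ stays positive and the solution is global,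 unique and smooth on $[0,\infty)$. As $w\le1$, $(1/w)'\ge\pi$, hence $w\le(1+\pi s)^{-1}$ and $J_\infty\le1/\pi$.

**Step 2 (the function $U$).** This step produces the solution of the stationary equation. Let $W=c_0w$, which solves the same equation because (2) without the initial condition is 1-homogeneous, and $a(s)=\sqrt{\operatorname{av}_s(W^2)}$, smooth on $[0,\infty)$. Since $W$ decreases and $(sa^2)'=W^2$,
$$W'=-\pi W^2/a,\qquad W\le a\le c_0,\qquad sa'=\frac{W^2-a^2}{2a}.$$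
For $p\in\mathbb R^2$, $\rho=|p|$, $s=\rho^2$, set $U(p)=W(s)+2\pi s\,a(s)$, a smooth function of $|p|^2$. Then $\frac{dU}{ds}=W'+2\pi a+2\pi sa'=-\frac{\pi W^2}a+2\pi a+\frac{\pi W^2}a-\pi a=\pi a$. As functions of $\rho$,
$$U'=2\pi\rho a,\quad U-\rho U'=W,\quad U''=2\pi a+4\pi sa'=2\pi W^2/a,\quad\det D^2U=U''U'/\rho=4\pi^2W^2 .$$
The eigenvalues of $D^2U$ are $2\pi a$ and $2\pi W^2/a\le2\pi a$, so $0<D^2U\le2\pi c_0I$, and
$$U-p\cdot\nabla U=W(|p|^2)=\tfrac1{2\pi}\sqrt{\det D^2U}. \tag{10}$$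

**Step 3 (behavior at infinity).** We need that $|\nabla U|\uparrow1$, that $U\ge|p|$, and decay of $W$. First, $U'(\rho)=2\pi(\int_0^{\rho^2}W^2)^{1/2}$ increases strictly to $2\pi c_0\sqrt{J_\infty}=1$; this is why (3) has its form. Next $a^2\le s^{-1}c_0^2J_\infty=\frac1{4\pi^2s}$, so $(1/W)'=\pi/a\ge2\pi^2\sqrt s$ and $W\le\frac3{4\pi^2}\rho^{-3}$. Finally, by convexity and (10), $U(p)\ge U(z)+\nabla U(z)\cdot(p-z)=W(|z|^2)+\nabla U(z)\cdot p\ge\nabla U(z)\cdot p$; let $z\to\infty$ in the direction of $p$ to get $U(p)\ge|p|$.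

**Step 4 (third derivatives).** Taylor expansions will need $D^3U$ bounded. From $\nabla U=2\pi a\,p$, $D^2U=2\pi aI+4\pi a'\,p\otimes p$, so $|D^3U|\le C(\rho|a'|+\rho^3|a''|)$. This is bounded for $\rho\le1$. Let $\rho\ge1$. We have $s|a'|=\frac{a^2-W^2}{2a}\le\frac a2$. Differentiating $sa'=\frac12(W^2/a-a)$,
$$s|a''|\le|a'|+\frac{|WW'|}a+\frac{W^2|a'|}{2a^2}+\frac{|a'|}2\le2|a'|+\frac{\pi W^3}{a^2}\le2|a'|+\pi W .$$
Hence $\rho|a'|\le\frac a{2\rho}$ and $\rho^3|a''|\le\rho(2|a'|+\pi W)\le\frac a\rho+\pi\rho W$, both bounded.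

**Step 5 (the function $V$).** This step passes to the dual profile. $\nabla U$ is a diffeomorphism of $\mathbb R^2$ onto the open unit disc. For $g=\nabla U(p)$ put $V(g)=U(p)-g\cdot p=W(|p|^2)$. Then $V$ is smooth, radial and positive, $\nabla V(g)=-p$, $-D^2V=(D^2U)^{-1}>0$, $V(g)\to0$ as $|g|\to1$, and $V(0)=U(0)=W(0)=c_0$ is the maximum. By (10),
$$V=\tfrac1{2\pi}\det(-D^2V)^{-1/2}. \tag{11}$$
In two dimensions $\det(-D^2V)=\det D^2V$, so (11) is the equation in Theorem 2(a).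

**Step 6 (time-dependent versions).** This step solves (8) and (9), slightly shifted in time to keep derivatives bounded. For $\delta\in(0,1)$, $t\in[0,1]$ and $\tau=1+\delta-t\ge\delta$, let
$$u(t,p)=\sqrt\tau\,U(p/\sqrt\tau),\qquad v(t,g)=\sqrt\tau\,V(g).$$
With $y=p/\sqrt\tau$, $u_t=-\frac1{2\sqrt\tau}(U-y\cdot\nabla U)(y)=-\frac1{2\sqrt\tau}W(|y|^2)$ and $\sqrt{\det D^2u}=\tau^{-1/2}\sqrt{\det D^2U(y)}=2\pi\tau^{-1/2}W(|y|^2)$. Also $-v_t=V/(2\sqrt\tau)$ and, by (11), $\det(-D^2v)^{-1/2}=2\pi\tau^{-1/2}V$. Thus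
$$u_t+\tfrac1{4\pi}\sqrt{\det D^2u}=0,\qquad-v_t=\tfrac1{4\pi}\det(-D^2v)^{-1/2}, \tag{12}$$
and $u(1,p)=\sqrt\delta\,U(p/\sqrt\delta)\ge|p|$.

The derivatives $\nabla u=\nabla U(y)$, $D^2u=\tau^{-1/2}D^2U(y)$, $D^3u=\tau^{-1}D^3U(y)$ and $u_t$ are bounded. With $\omega(y)=W(|y|^2)=U-y\cdot\nabla U$ we have $\nabla\omega=-D^2U\,y$, so with $\rho=|y|$
$$|\nabla\omega|=\rho U''=2\pi\rho W^2/a\le2\pi\rho W,\qquad|y\cdot\nabla\omega|=\rho^2U''\le2\pi\rho^2W,$$
bounded since $W$ is bounded and $W\le C\rho^{-3}$. As $\nabla u_t=-\frac1{2\tau}\nabla\omega(y)$ and $u_{tt}=-\frac14\tau^{-3/2}(\omega+y\cdot\nabla\omega)(y)$, these are bounded too.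

## 6. The noise between consecutive grids

Fix an integer $K\ge2$. Let $\mathcal D_k$ be the family of $K^{2k}$ half-open squares of side $K^{-k}$ tiling $[0,1)^2$; $x_Q$ and $\hat x_Q$ are the lower-left corner and the center of $Q$. $N_Q$ counts the sample points in $Q$ ($X$'s and $Y$'s if $\vartheta=2$, $X$'s if $\vartheta=1$), and $\mathcal G_k$ is the $\sigma$-field generated by the counts, of $X$'s and of $Y$'s separately, in the cells of $\mathcal D_k$. Given $\mathcal G_k$, the points in each cell are i.i.d. uniform in it, independently over cells. Put $\rho_k=\sum_{Q\in\mathcal D_k}\frac{\mu(Q)}{|Q|}1_Q$. Then $\rho_0=0$, $E[\rho_{k+1}|\mathcal G_k]=\rho_k$, and $E[\int f\,d\mu|\mathcal G_k]=\int f\rho_k\,dx$ for $\mathcal G_k$-measurable random continuous $f$. Everything built below at level $k$ is a deterministic function of finitely many counts, hence takes finitely many values; there are no measurability or integrability questions.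

Let $m$ be the largest integer with $nK^{-2m}\ge(\log n)^{20}$, $T=m\log K$, $t_k=k/m$. For fixed $K$, $T\sim\frac12\log n$ and $T\le\frac12\log n$. Let $\lambda_k=\sigma^2K^{-2k}$, which is $EN_Q$ for $Q\in\mathcal D_k$, and $Z_Q=N_Q/\lambda_k$. For $k\le m$ we have $\lambda_k\ge(\log n)^{20}$, and for large $n$
$$E|Z_Q-1|\le\lambda_k^{-1/2}\le T^{-1},\qquad EZ_Q^4\le15,\qquad E\mu(Q)^2\le\lambda_k. \tag{13}$$
The first and third are variance bounds. For the second, with Stirling numbers $S(4,j)$ and binomial factorial moments, $EN_Q^4\le\sum_jS(4,j)\lambda_k^j\le15\lambda_k^4$.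

Let $P_1,\dots,P_{K^2}$ be the subcells of $Q_0$ of side $1/K$. For $Q\in\mathcal D_k$, $k<m$, define the normalized noise on $Q_0$ by
$$s_Q(x)=\sigma^{-1}K^{-k}(\rho_{k+1}-\rho_k)(x_Q+K^{-k}x).$$
It is constant on subcells, has zero integral, and is $\mathcal G_{k+1}$-measurable. Its value on $P_i$ is
$$s_i=\sigma^{-1}K^k\sum\pm(K^21_{P_i}(\xi)-1),$$
summed over the points of $Q$, with $\xi$ their rescaled positions (for $\vartheta=1$ the Lebesgue part cancels). With $\bar\varphi$ the subcell average of $\varphi$, $\int\varphi s_Q=\sigma^{-1}K^k\sum\pm(\bar\varphi(\xi)-\int\varphi)$. The summands are conditionally independent and centered, and $\sigma^{-2}K^{2k}N_Q=Z_Q$. Hence $E[s_Q|\mathcal G_k]=0$ and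
$$E\Big[\int\varphi s_Q\int\varphi's_Q\Big|\mathcal G_k\Big]=Z_Q\Big(\int\bar\varphi\bar\varphi'-\int\varphi\int\varphi'\Big). \tag{14}$$
Conditionally, then, $E\,s_is_j=Z_Q(K^2\delta_{ij}-1)$, $E|\int\varphi s|^2\le Z_Q\|\varphi\|_2^2$ (also for vector-valued $\varphi$), and $E\|s\|_2^2\le Z_QK^2$.

A small example: $K=2$, $k=0$, $\vartheta=1$, $n=1$. If the point lies in $P_1$, then $s$ is $3$ on $P_1$ and $-1$ on the other three subcells. So $Es_1^2=\frac14\cdot9+\frac34\cdot1=3=K^2-1$ and $Es_1s_2=\frac14(-3)+\frac14(-3)+\frac12=-1$, as (14) says with $Z_Q=1$.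

Let $s_Q^*=\max|s_Q|$. Each $s_i$ is conditionally a sum of $N_Q$ independent centered variables bounded by $\sigma^{-1}K^{k+2}$. By Hoeffding's inequality the eighth moment of a sum of $N$ independent centered variables bounded by $1$ is at most $CN^4$. So $E[(s_Q^*)^8|\mathcal G_k]\le CK^2\cdot K^{16}Z_Q^4$, and by (13)
$$E(s_Q^*)^8\le C_K. \tag{15}$$

Below, "(14) holds with $Z$" means that $s$ is a random function on $Q_0$, constant on subcells, with $\int s=0$, $Es=0$ and covariance (14) with $Z$ in place of $Z_Q$ and plain expectations. The local lemmas are stated for such $s$ and a fixed matrix. They are applied conditionally on $\mathcal G_k$ with $s=s_Q$, $Z=Z_Q$ and a $\mathcal G_k$-measurable matrix, which is a constant given $\mathcal G_k$. Since the maps in the lemmas are linear in $s$, their outputs have conditional mean zero.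

## 7. A band-limited kernel and the dual increment

For symmetric $B>0$ and $R>1$ let
$$\kappa(z)=\frac1{(2\pi)^2}\int_{1\le|\xi|\le R}\frac{\cos(\xi\cdot z)}{B\xi\cdot\xi}\,d\xi,\qquad\text{so}\quad\hat\kappa(\xi)=\frac{1_{1\le|\xi|\le R}}{B\xi\cdot\xi}.$$
Since $\int_0^{2\pi}\frac{d\theta}{Be_\theta\cdot e_\theta}=\frac{2\pi}{\sqrt{\det B}}$, polar coordinates and Plancherel give, when $B\ge bI$ with $b>0$,
$$\kappa(0)=\int_{\mathbb R^2}|B^{1/2}\nabla\kappa|^2=\frac{\log R}{2\pi\sqrt{\det B}},\qquad\int\kappa^2\le\frac1{4\pi b^2},\qquad|\nabla\kappa|\le\frac R{2\pi b}. \tag{16}$$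
Every partial derivative of $\kappa$ of order $j$ is bounded by $(2\pi)^{-2}\int_{1\le|\xi|\le R}|\xi|^{j-2}b^{-1}d\xi$.

**Lemma L.** Let $0<\lambda\le\Lambda$, $\eta\in(0,1)$. For all $K\ge K_0(\lambda,\Lambda,\eta)$ there is $C=C(K,\lambda,\Lambda,\eta)$ such that for every symmetric $B$ with $\lambda I\le B\le\Lambda I$ there is a linear map $s\mapsto f_B[s]\in C_c^\infty((0,1)^2)$ with

(i) $|f|+|\nabla f|+|D^2f|\le C\max|s|$;

(ii) if (14) holds with $Z$, then with $\ell_B=\frac{\log K}{2\pi\sqrt{\det B}}$: $E\int fs\ge(1-\eta)Z\ell_B$ and $E\int B\nabla f\cdot\nabla f\le(1+\eta)Z\ell_B$.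

**Proof.** **Step 1 (definition).** This step realizes the heuristic choice $\hat h=\hat s/(B\xi\cdot\xi)$ with compact support. Let $\epsilon=\eta/4$, $R=K^{1-\epsilon}$, $\chi\in C_c^\infty((0,1)^2)$ with $0\le\chi\le1$ and $\int\chi^2\ge1-\eta/4$, and
$$f(x)=\chi(x)\int\chi(y)\kappa(x-y)s(y)\,dy .$$
Claim (i) follows from the bounds on the derivatives of $\kappa$ of order at most $2$, uniform over $B\ge\lambda I$.

**Step 2 (gain).** This step bounds $E\int fs$ from below. From $Es_is_j=Z(K^2\delta_{ij}-1)$,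
$$E\int fs=Z\Big[K^2\sum_i\iint_{P_i\times P_i}\chi(x)\chi(y)\kappa(x-y)-\iint\chi(x)\chi(y)\kappa(x-y)\Big].$$
The last double integral is $(2\pi)^{-2}\int_{1\le|\xi|\le R}|\hat\chi|^2/(B\xi\cdot\xi)\le1/\lambda$. On $P_i\times P_i$, $|\kappa(x-y)-\kappa(0)|\le\frac{\sqrt2}K\frac R{2\pi\lambda}\le\frac1\lambda$. And $K^2\sum_i(\int_{P_i}\chi)^2=\|\bar\chi\|_2^2\le1$ tends to $\int\chi^2$ as $K\to\infty$, so it is at least $1-\frac\eta2$ for large $K$. As $\kappa(0)=(1-\epsilon)\ell_B$,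
$$E\int fs\ge Z\big[(1-\tfrac\eta2)(1-\epsilon)\ell_B-\tfrac2\lambda\big]\ge(1-\eta)Z\ell_B$$
for large $K$, because $(1-\frac\eta2)(1-\frac\eta4)\ge1-\frac{3\eta}4$ and $\ell_B\ge\log K/(2\pi\Lambda)$.

**Step 3 (energy).** This step bounds $E\int B\nabla f\cdot\nabla f$. For fixed $x$, $\nabla f(x)$ is the integral of $s(y)$ against $\chi(y)\big(\chi(x)\nabla\kappa(x-y)+\nabla\chi(x)\kappa(x-y)\big)$. By $E|\int\Phi s|^2\le Z\|\Phi\|_2^2$ and (16),
$$E\int B\nabla f\cdot\nabla f\le Z\Big[(1+\epsilon)\kappa(0)+\big(1+\tfrac1\epsilon\big)\Lambda\|\nabla\chi\|_\infty^2\frac1{4\pi\lambda^2}\Big].$$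
Since $(1+\epsilon)\kappa(0)=(1+\epsilon)(1-\epsilon)\ell_B\le\ell_B$, this is at most $(1+\eta)Z\ell_B$ for large $K$. $\square$

## 8. The lower bound: a gradient walking in the disc

Fix $\delta,\varepsilon,\eta\in(0,\frac14)$. On $|g|\le1-\varepsilon$, $t\in[0,1]$, $v$ is smooth with bounded derivatives and $\lambda I\le-D^2v\le\Lambda I$ with $\lambda,\Lambda$ depending on $\delta,\varepsilon$. Fix $K\ge\max(2,K_0(\lambda,\Lambda,\eta))$ from Lemma L. $C$ denotes constants depending on $\delta,\varepsilon,\eta,K$ but not on $n$; $n$, hence $T$, is large. Put $\alpha=T^{1/8}$.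

**Step 1 (construction).** We build a random 1-Lipschitz function one scale at a time. We truncate large noise, and freeze a cell whose gradient has come near the unit circle. Let $f_0=0$. Given a smooth $\mathcal G_k$-measurable $f_k$, $k<m$, let $g_Q=\nabla f_k(\hat x_Q)$ for $Q\in\mathcal D_k$. Call $Q$ live if $|g_Q|\le1-2\varepsilon$ and dead otherwise. For live $Q$ let $B_Q=-D^2v(t_k,g_Q)$, $h_Q^\circ=f_{B_Q}[s_Q]$ and $h_Q=h_Q^\circ1\{s_Q^*\le\alpha\}$. For dead $Q$ let $h_Q=0$. Set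
$$f_{k+1}(x)=f_k(x)+\sum_{Q\in\mathcal D_k}T^{-1/2}K^{-k}h_Q(K^k(x-x_Q)).$$
The summands have compact support inside the cells, so $f_{k+1}$ is smooth and $\mathcal G_{k+1}$-measurable.

**Step 2 (Lipschitz bound).** We check that $f_m$ is 1-Lipschitz. By Lemma L(i), $|\nabla h_Q|,|D^2h_Q|\le C\alpha$, so $|D^2f_k|\le\sum_{j<k}T^{-1/2}K^jC\alpha$. For $x\in Q\in\mathcal D_k$,
$$|\nabla f_k(x)-g_Q|\le\sum_{j<k}T^{-1/2}K^jC\alpha K^{-k}\le C\alpha T^{-1/2}=CT^{-3/8}. \tag{17}$$
On a live $Q$, $|\nabla f_{k+1}|\le1-2\varepsilon+CT^{-3/8}\le1-\varepsilon$. On a dead $Q$ the gradient does not change. By induction $|\nabla f_k|\le1-\varepsilon$ everywhere for all $k\le m$. So $f_m$ is 1-Lipschitz, and since it is $\mathcal G_m$-measurable, $EM_n^{(\vartheta)}\ge E\int f_m\,d\mu=E\int f_m\rho_m$.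

**Step 3 (gain of one step).** We bound from below the increase of $E\int f_k\rho_k$. Since $E\int f_k(\rho_{k+1}-\rho_k)=0$,
$$E\int f_{k+1}\rho_{k+1}-E\int f_k\rho_k=E\int(f_{k+1}-f_k)(\rho_{k+1}-\rho_k)+E\int(f_{k+1}-f_k)\rho_k .$$
Divide by $\sqrt{\sigma^2T}$; only live $Q$ contribute. On $Q$, $\rho_{k+1}-\rho_k=\sigma K^ks_Q(K^k(\cdot-x_Q))$, so the first term gives $\frac{|Q|}TE[1_{live}\int h_Qs_Q]$ for each cell. Put
$$\mathsf X_Q=\frac{|Q|}mE\Big[\frac{1_{live}}{2\pi\sqrt{\det B_Q}}\Big],\qquad\text{noting}\quad\frac{\ell_B}T=\frac1{2\pi m\sqrt{\det B}} .$$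
By Lemma L, applied given $\mathcal G_k$,
$$\frac{|Q|}TE\Big[1_{live}\int h_Qs_Q\Big]\ge\frac{|Q|}T\Big(E[1_{live}(1-\eta)Z_Q\ell_{B_Q}]-CE[(s_Q^*)^21_{s_Q^*>\alpha}]\Big)\ge(1-\eta)\mathsf X_Q-C|Q|T^{-7/4}.$$
Here $E[(s_Q^*)^21_{s_Q^*>\alpha}]\le\alpha^{-6}E(s_Q^*)^8\le CT^{-3/4}$ by (15), and replacing $Z_Q$ by $1$ costs at most $C|Q|T^{-2}$ by (13).

In the second term $\rho_k=\mu(Q)/|Q|$ on $Q$. Since $E[h_Q^\circ|\mathcal G_k]=0$, $|E[\int h_Q|\mathcal G_k]|\le CE[s_Q^*1_{s_Q^*>\alpha}|\mathcal G_k]$. So its normalized contribution from $Q$ is at most, in absolute value,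
$$\frac{K^{-k}}{T\sigma}E\big[|\mu(Q)|\,Cs_Q^*1_{s_Q^*>\alpha}\big]\le\frac{CK^{-k}}{T\sigma}\lambda_k^{1/2}\big(E(s_Q^*)^21_{s_Q^*>\alpha}\big)^{1/2}\le C|Q|T^{-11/8},$$
using $\lambda_k^{1/2}=\sigma K^{-k}$.

**Step 4 (loss of $v$ on live cells).** We show that the expected decrease of $\Phi_k=E\int v(t_k,\nabla f_k)\,dx$ is hardly larger than the gain. On a live $Q$ let $d=T^{-1/2}\nabla h_Q(K^k(\cdot-x_Q))$, so $\nabla f_{k+1}=\nabla f_k+d$ and $|d|\le CT^{-3/8}$. All points $\nabla f_k(x),\nabla f_{k+1}(x),g_Q$ lie in the convex set $|g|\le1-\varepsilon$. Taylor's formula at $(t_k,\nabla f_k(x))$ has error $O(m^{-2}+|d|/m+|d|^3)$. Replacing $\nabla f_k(x)$ by $g_Q$ in $v_t$ and $D^2v$ costs $O(T^{-3/8}/m+T^{-3/8}|d|^2)$ by (17). As $m=T/\log K$, these five errors are $O(T^{-2})$, $O(T^{-11/8})$, $O(T^{-9/8})$, $O(T^{-11/8})$, $O(T^{-9/8})$. Hence on $Q$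
$$v(t_{k+1},\nabla f_{k+1})-v(t_k,\nabla f_k)=\tfrac1mv_t(t_k,g_Q)+\nabla v(t_k,\nabla f_k)\cdot d-\tfrac12B_Qd\cdot d+O(T^{-9/8}).$$
Now take expectations over the event that $Q$ is live and integrate over $Q$.

The linear term: $\nabla f_k$ is $\mathcal G_k$-measurable and $E[\nabla h_Q^\circ|\mathcal G_k]=0$, so it is at most $C|Q|T^{-1/2}E[s_Q^*1_{s_Q^*>\alpha}]\le C|Q|T^{-1/2}\alpha^{-7}=C|Q|T^{-11/8}$ in absolute value.

The quadratic term: $h_Q$ is $h_Q^\circ$ times an indicator, so by Lemma L and (13)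
$$E\Big[1_{live}\int_Q\tfrac12B_Qd\cdot d\Big]\le\frac{|Q|}{2T}E[1_{live}(1+\eta)Z_Q\ell_{B_Q}]\le\frac{1+\eta}2\mathsf X_Q+C|Q|T^{-2}.$$

The time term: by (12), $\frac{|Q|}mE[1_{live}(-v_t)(t_k,g_Q)]=\frac12\mathsf X_Q$.

Altogether the expected decrease of $\int_Qv$ on the event that $Q$ is live is at most $(1+\eta)\mathsf X_Q+C|Q|T^{-9/8}$.

**Step 5 (loss on dead cells).** We check that freezing costs little. On a dead $Q$, (17) gives $|\nabla f_k|=|\nabla f_{k+1}|\ge1-3\varepsilon$. So $\int_Qv$ decreases by at most $|Q|\big(\sqrt{1+\delta-t_k}-\sqrt{1+\delta-t_{k+1}}\big)\omega_0(\varepsilon)$, where $\omega_0(\varepsilon)=\sup_{1-3\varepsilon\le|g|<1}V\to0$ as $\varepsilon\to0$. Over all $k$ and $Q$ this totals at most $2\omega_0(\varepsilon)$.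

**Step 6 (summation).** We compare gain and loss. Summing over $k<m$ and $Q$,
$$\Phi_0-\Phi_m\le(1+\eta)\sum\mathsf X_Q+2\omega_0(\varepsilon)+CT^{-1/8},$$
while the total normalized gain is at least $(1-\eta)\sum\mathsf X_Q-CT^{-1/8}$. As $\Phi_0=\sqrt{1+\delta}\,V(0)\ge c_0$ and $\Phi_m\le\sqrt\delta\,c_0$,
$$\liminf_n\frac{EM_n^{(\vartheta)}}{\sqrt{\sigma^2T}}\ge\frac{1-\eta}{1+\eta}\big[c_0(1-\sqrt\delta)-2\omega_0(\varepsilon)\big].$$
For every fixed $K$, $\sigma^2T\sim\frac\vartheta2n\log n$. Let $\eta\to0$, then $\varepsilon\to0$, then $\delta\to0$: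
$$\liminf_n\ EM_n^{(\vartheta)}\Big/\sqrt{\tfrac\vartheta2n\log n}\ \ge c_0. \tag{18}$$

## 9. The flux increment

**Lemma U.** Let $0<\lambda\le\Lambda$, $\eta\in(0,1)$. For all $K\ge K_0(\lambda,\Lambda,\eta)$ there is $C=C(K,\lambda,\Lambda,\eta)$ such that for every symmetric $A$ with $\lambda I\le A\le\Lambda I$ there is a linear map $s\mapsto q_A[s]$ ($s$ constant on subcells, $\int s=0$) into vector fields on $\overline{Q_0}$ with

(i) $\int_{Q_0}\nabla f\cdot q=-\int_{Q_0}fs$ for all Lipschitz $f$;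

(ii) $|q|\le C\max|s|$ and $|q(x)-q(y)|\le C\max|s|\,|x-y|^{1/2}$;

(iii) if (14) holds with $Z$, then $E\int Aq\cdot q\le(1+\eta)Z\frac{\sqrt{\det A}\log K}{2\pi}$.

The heuristic field $B\nabla\psi$, $B=A^{-1}$, must be cut off near the boundary, and then it is no longer an exact flux. The proof repairs the error with an isotropic flux and shows that the repair is cheap: its energy is a small multiple of $\log K$ plus a constant.

**Proof.** Let $B=A^{-1}$, so $\Lambda^{-1}I\le B\le\lambda^{-1}I$. Let $e\in(0,\frac14]$, to be chosen, $\chi\in C_c^\infty((0,1)^2)$ with $0\le\chi\le1$ and $\int_{Q_0}(1-\chi^2)\le e^3$, and $R=K^{1-e^3}$. Let $P_<,P,P_>$ be the Fourier projections on $L^2(\mathbb R^2)$ to $|\xi|<1$, $1\le|\xi|\le R$, $|\xi|>R$. In this proof $C$ is as in (ii) in Step 1 and absolute afterwards, and $C'$ depends on $\chi,\lambda,\Lambda$.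

**Step 1 (construction, (i) and (ii)).** This step builds an exact flux. Put $\psi(x)=-\int\chi(y)\kappa(x-y)s(y)\,dy$, so that $\operatorname{div}(B\nabla\psi)=P(\chi s)$. Let
$$q^{\mathrm I}=\chi B\nabla\psi,\qquad r=s-\operatorname{div}q^{\mathrm I}.$$
The field $q^{\mathrm I}$ is smooth with compact support in $(0,1)^2$, and $|q^{\mathrm I}|+|\nabla q^{\mathrm I}|\le C\max|s|$. So $\int r=0$ and $\|r\|_\infty\le C\max|s|$. Extend $r$ by even reflection to $\tilde r$ on the torus $(\mathbb R/2\mathbb Z)^2$. It has mean zero, so there is a unique mean-zero $\tilde\psi$ with $\Delta\tilde\psi=\tilde r$. By the $W^{2,4}$-estimate and Morrey's inequality, $\nabla\tilde\psi\in C^{1/2}$ with norm at most $C\|r\|_\infty$. By uniqueness $\tilde\psi$ is even in each variable. Let $q^{\mathrm{II}}=\nabla\tilde\psi|_{\overline{Q_0}}$ and $q=q^{\mathrm I}+q^{\mathrm{II}}$. All maps are linear in $s$, and (ii) holds. For Lipschitz $f$ with even reflection $\tilde f$,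 $\int\nabla\tilde f\cdot\nabla\tilde\psi=-\int\tilde f\tilde r$ on the torus, and by symmetry both sides are four times the integrals over $Q_0$. So $\int_{Q_0}\nabla f\cdot q^{\mathrm{II}}=-\int_{Q_0}fr$. Adding $\int\nabla f\cdot q^{\mathrm I}=-\int f\operatorname{div}q^{\mathrm I}$ gives (i).

**Step 2 (energy of $q^{\mathrm I}$).** This is the main term. $Aq^{\mathrm I}\cdot q^{\mathrm I}=\chi^2B\nabla\psi\cdot\nabla\psi$. With $\ell=\sqrt{\det A}\,\log K/(2\pi)$ and (16),
$$E\int Aq^{\mathrm I}\cdot q^{\mathrm I}\le Z\int_{Q_0}\int_{\mathbb R^2}|B^{1/2}\nabla\kappa(x-y)|^2dy\,dx=Z\kappa(0)\le Z\ell .$$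

**Step 3 (splitting the repair).** This step prepares the bound for $q^{\mathrm{II}}$. By Section 3's formula for gradients of cosine series, $\|q^{\mathrm{II}}\|_2=|r|_*$. We have $|g|_*\le\|g\|_2$. Also $|g|_*=\sup\{\int gf:f\in\operatorname{span}(e_j)_{j\ne0},\ \|\nabla f\|_2\le1\}$, so $|\operatorname{div}h|_*\le\|h\|_2$ for smooth compactly supported $h$. Since $\operatorname{div}q^{\mathrm I}=\chi P(\chi s)+\nabla\chi\cdot B\nabla\psi$ and $s=(1-\chi^2)s+\chi(P_<+P+P_>)(\chi s)$, we get $r=g_1+g_2+g_3+g_4$ with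
$$g_1=(1-\chi^2)s,\quad g_2=\chi P_<(\chi s),\quad g_3=\chi P_>(\chi s),\quad g_4=-\nabla\chi\cdot B\nabla\psi .$$

**Step 4 (the four pieces).** We bound $E|g_i|_*^2$ by $Z(Ce^3\log K+C')$.

High modes of $g_1,g_3$: for $i=1,3$, $\sum_{|j|>K}\frac{\langle g_i,e_j\rangle^2}{\pi^2|j|^2}\le\frac{\|s\|_2^2}{\pi^2K^2}$, with expectation at most $Z$.

Low modes of $g_1$: for $0<|j|\le K$, $E\langle g_1,e_j\rangle^2\le Z\|(1-\chi^2)e_j\|_2^2\le4Ze^3$, and $\sum_{0<|j|\le K}|j|^{-2}\le C\log K$. So $E|g_1|_*^2\le CZ(1+e^3\log K)$.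

Low modes of $g_3$: $\langle g_3,e_j\rangle=\int s\,\chi P_>(\chi e_j)$, so $E\langle g_3,e_j\rangle^2\le Z\|P_>(\chi e_j)\|_2^2$. This is always at most $Z$. If $\pi|j|\le R/2$, then $e_j$ is a combination of exponentials of frequency of modulus $\pi|j|$ with coefficients of total absolute sum at most $2$. For $|\xi|>R$ the shifted frequencies have modulus greater than $R/2$, so the bound is $4Z(2\pi)^{-2}\int_{|\xi|>R/2}|\hat\chi|^2\le C'ZR^{-2}$. Summing over $\pi|j|\le R/2$ and over $R/(2\pi)<|j|\le K$,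
$$E|g_3|_*^2\le Z\big[1+C'R^{-2}\log K+C(1+\log(K/R))\big]\le Z\big[C'+Ce^3\log K\big],$$
where $e^3\le\frac1{64}$ makes $R^{-2}\log K$ bounded and $\log(K/R)=e^3\log K$.

For $g_2$: with $D$ the convolution kernel of $P_<$, $E|g_2|_*^2\le E\|g_2\|_2^2\le Z\int D^2=\frac Z{4\pi}\le Z$.

For $g_4$: $g_4=-\operatorname{div}(\psi B\nabla\chi)+\psi\operatorname{div}(B\nabla\chi)$, so $|g_4|_*\le C'\|\psi\|_{L^2(Q_0)}$, and $E\|\psi\|_{L^2(Q_0)}^2\le Z\int\kappa^2\le Z\Lambda^2/(4\pi)$ by (16) with $b=\Lambda^{-1}$.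

**Step 5 (choice of parameters).** This step proves (iii). By Step 4, $E\|q^{\mathrm{II}}\|_2^2\le4\sum_iE|g_i|_*^2\le Z(Ce^3\log K+C')$, and so
$$E\int Aq\cdot q\le(1+e)Z\ell+(1+e^{-1})\Lambda Z(Ce^3\log K+C').$$
Since $(1+e^{-1})e^3\le2e^2$ and $\ell\ge\lambda\log K/(2\pi)$, we choose first $e$ small (depending on $\lambda,\Lambda,\eta$), then $\chi$, then $K$ large. $\square$

## 10. The upper bound: supersolutions control the flux

**Proposition 4.** Let $u$ be $C^3$ on $[0,1]\times\mathbb R^2$, $u(t,\cdot)$ convex, $u(1,p)\ge|p|$, $\nabla u,D^2u,D^3u,u_t,\nabla u_t,u_{tt}$ bounded, and $u_t+\frac1{4\pi}\sqrt{\det D^2u}\le0$. Then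
$$\limsup_nEM_n^{(\vartheta)}\Big/\sqrt{\tfrac\vartheta2n\log n}\ \le u(0,0).$$

**Proof.** Fix $\eta\in(0,1)$. $C_u$ depends only on $u$. Let $\lambda=\eta$, $\Lambda=\sup\|D^2u\|+1$, and take $K\ge\max(2,K_0(\lambda,\Lambda,\eta))$ from Lemma U. $C$ may depend on $u,\eta,K$.

**Step 1 (construction).** We build a flux for $\rho_m$ scale by scale, with the matrix that follows the walk. Let $p_0=0$. Given a $\mathcal G_k$-measurable $p_k:[0,1)^2\to\mathbb R^2$, $k<m$, for $Q\in\mathcal D_k$ let $p_Q=p_k(\hat x_Q)$, $A_Q=D^2u(t_k,p_Q)+\eta I$ and $\tilde q_Q=q_{A_Q}[s_Q]$. Put $p_{k+1}=p_k+d$, where $d(x)=T^{-1/2}\tilde q_Q(K^k(x-x_Q))$ for $x\in Q$. By convexity $\eta I\le A_Q\le\Lambda I$. For Lipschitz $f$, Lemma U(i) applied to $x\mapsto f(x_Q+K^{-k}x)$ gives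
$$\sqrt{\sigma^2T}\int_Q\nabla f\cdot d\,dx=-\sigma K^{-k}\int_{Q_0}f(x_Q+K^{-k}x)s_Q(x)\,dx=-\int_Qf(\rho_{k+1}-\rho_k)\,dx .$$
Sum over $Q$ and $k$; as $\rho_0=0$, $\int\nabla f\cdot\sqrt{\sigma^2T}\,p_m\,dx=-\int f\rho_m\,dx$. So, as in (5),
$$M_n^{(\vartheta)}\le\sqrt{\sigma^2T}\int|p_m|\,dx+\|\mu-\rho_mdx\|. \tag{19}$$

**Step 2 (expansion).** We follow $\Psi_k=E\int u(t_k,p_k)\,dx$ over one step. Write $u(t_{k+1},p_k+d)-u(t_k,p_k)$ as $[u(t_{k+1},p_k+d)-u(t_k,p_k+d)]+[u(t_k,p_k+d)-u(t_k,p_k)]$. The first bracket is $\frac1mu_t(t_k,p_k)+O(m^{-2}+|d|/m)$ by the bounds on $u_{tt}$ and $\nabla u_t$; expand the second to third order: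
$$u(t_{k+1},p_k+d)\le u(t_k,p_k)+\tfrac1mu_t(t_k,p_k)+\nabla u(t_k,p_k)\cdot d+\tfrac12D^2u(t_k,p_k)d\cdot d+C\big(m^{-2}+|d|/m+|d|^3\big).$$
The linear term has conditional mean zero given $\mathcal G_k$.

**Step 3 (replacing $p_k(x)$ by $p_Q$).** The matrix $A_Q$ uses the walk at the center only; we bound the discrepancy. Let $Q_j\supset Q$ be the ancestor of $Q\in\mathcal D_k$ in $\mathcal D_j$. For $x\in Q$, after rescaling $Q_j$ to $Q_0$, the points $x$ and $\hat x_Q$ are at distance at most $\sqrt2K^{-(k-j)}$. So Lemma U(ii) gives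
$$|p_k(x)-p_Q|\le CT^{-1/2}\sum_{j<k}s_{Q_j}^*K^{-(k-j)/2},\qquad|d|\le CT^{-1/2}s_Q^* .$$
By (15) and Hölder's inequality, $E|p_k(x)-p_Q|\le CT^{-1/2}$, $E|p_k(x)-p_Q||d|^2\le CT^{-3/2}$, $E|d|\le CT^{-1/2}$, $E|d|^3\le CT^{-3/2}$. Since $\nabla u_t$ and $D^3u$ are bounded, replacing $p_k(x)$ by $p_Q$ in $u_t$ and $D^2u$, together with the remainder of Step 2, costs at most $CT^{-3/2}|Q|$ in expectation.

**Step 4 (using the equation).** We show that $\Psi_k$ hardly increases. Since $D^2u(t_k,p_Q)\le A_Q$, Lemma U(iii) gives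
$$E\int_Q\tfrac12D^2u(t_k,p_Q)d\cdot d\le\frac{|Q|}{2T}E\Big[(1+\eta)Z_Q\frac{\sqrt{\det A_Q}\log K}{2\pi}\Big]=\frac{|Q|}mE\Big[(1+\eta)Z_Q\frac{\sqrt{\det A_Q}}{4\pi}\Big].$$
With $M=D^2u(t_k,p_Q)$, $\det(M+\eta I)=\det M+\eta\operatorname{tr}M+\eta^2\le\det M+C_u\eta$, so $\sqrt{\det A_Q}\le\sqrt{\det D^2u(t_k,p_Q)}+C_u\sqrt\eta$, and $\sqrt{\det A_Q}\le C_u$. Using $u_t\le-\frac1{4\pi}\sqrt{\det D^2u}$ and $E|Z_Q-1|\le T^{-1}$,
$$\Psi_{k+1}-\Psi_k\le\frac{C_u\sqrt\eta}m+CT^{-3/2}.$$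
Summing over $k<m$, with $\Psi_0=u(0,0)$ and $u(1,p)\ge|p|$,
$$E\int|p_m|\,dx\le\Psi_m\le u(0,0)+C_u\sqrt\eta+CT^{-1/2}.$$

**Step 5 (small scales and conclusion).** It remains to discard the second term in (19). By Lemma 3 with $L=K^m$, $E\|\mu-\rho_mdx\|\le2C_1\sigma(1+\log(1+\lambda_m))$. By the choice of $m$, $\lambda_m\le2K^2(\log n)^{20}$, so this is $O(\sqrt n\log\log n)=o(\sqrt{\sigma^2T})$. With (19), $\limsup EM_n^{(\vartheta)}/\sqrt{\sigma^2T}\le u(0,0)+C_u\sqrt\eta$, and $\sigma^2T\sim\frac\vartheta2n\log n$. Let $\eta\to0$. $\square$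

## 11. Proof of Theorem 1 and of the expectation statement of Theorem 2(c)

The function $u(t,p)=\sqrt\tau\,U(p/\sqrt\tau)$ of Section 5 satisfies all hypotheses of Proposition 4, by Step 6 there, with $u(0,0)=\sqrt{1+\delta}\,U(0)=\sqrt{1+\delta}\,c_0$. Let $\delta\to0$ and combine with (18):
$$EM_n^{(\vartheta)}\sim c_0\sqrt{\tfrac\vartheta2\,n\log n}\qquad(\vartheta=1,2). \tag{20}$$
For $\vartheta=2$ this is Theorem 1; for $\vartheta=1$ it is the first statement of Theorem 2(c). $\square$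

## 12. Two-sided bounds for $c_0$

The equation and properties of $V$ in Theorem 2(a) are in Section 5, Step 5.

**Step 1 ($c_0\le1/\sqrt8$).** We use Proposition 4 with the heat equation in place of (8). Let $G$ be standard Gaussian in $\mathbb R^2$ and, for $\delta\in(0,1)$,
$$\bar u(t,p)=E\Big|p+\sqrt{\tfrac{1+\delta-t}{4\pi}}\,G\Big| .$$
It is convex in $p$. Being a Gaussian smoothing, with variance at least $\delta/4\pi$, of a Lipschitz function, it has bounded spatial derivatives of every order $\ge1$. By $\bar u_t=-\frac1{8\pi}\Delta\bar u$, also $\bar u_t,\nabla\bar u_t,\bar u_{tt}$ are bounded. By Jensen, $\bar u(1,p)\ge|p|$. By the inequality of arithmetic and geometric means for the eigenvalues of $D^2\bar u$, $\bar u_t=-\frac1{8\pi}\Delta\bar u\le-\frac1{4\pi}\sqrt{\det D^2\bar u}$. Proposition 4 and Theorem 1 give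
$$c_0\le\bar u(0,0)=\sqrt{\tfrac{1+\delta}{4\pi}}\,E|G|=\sqrt{\tfrac{1+\delta}{4\pi}}\sqrt{\tfrac\pi2}.$$
Let $\delta\to0$.

**Step 2 ($c_0>0.334$).** We improve the crude bound on $w$ once and integrate. From $w\le(1+\pi s)^{-1}$, $\operatorname{av}_s(w^2)\le\frac1s\int_0^s(1+\pi r)^{-2}dr=(1+\pi s)^{-1}$. So $(1/w)'\ge\pi\sqrt{1+\pi s}$, and with $x=1+\pi s$ integration gives $1/w\ge\frac13(1+2x^{3/2})$. Substituting $x=y^{-2}$,
$$J_\infty\le\frac9\pi\int_1^\infty\frac{dx}{(1+2x^{3/2})^2}=\frac9\pi\int_0^1\frac{2y^3\,dy}{(2+y^3)^2}.$$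
Since $\frac{2y^3}{(2+y^3)^2}=-\frac23y\,\frac d{dy}\frac1{2+y^3}$, integration by parts gives $-\frac29+\frac23I$ for the last integral, $I=\int_0^1\frac{dy}{2+y^3}$. Hence $J_\infty\le\frac{6I-2}\pi$. Expanding in an alternating series,
$$I\le\tfrac12\Big(1-\tfrac18+\tfrac1{28}-\tfrac1{80}+\tfrac1{208}\Big)<0.4516 .$$
So $6I-2<0.7096$ and $c_0=\frac1{2\pi\sqrt{J_\infty}}\ge\frac1{2\sqrt{0.7096\,\pi}}>0.334$. This completes Theorem 2(a). $\square$

## 13. Concentration and almost sure convergence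

**Step 1 ($L^r$ convergence).** We show that $M_n^{(\vartheta)}$ fluctuates only on the scale $\sqrt n$. A 1-Lipschitz $f$ oscillates by at most $\sqrt2$ on the square, so changing one point changes $M_n^{(\vartheta)}$ by at most $\sqrt2$. McDiarmid's inequality, with at most $2n$ variables, gives
$$P\big(|M_n^{(\vartheta)}-EM_n^{(\vartheta)}|\ge t\big)\le2e^{-t^2/(2n)}. \tag{21}$$
So $E|M_n^{(\vartheta)}-EM_n^{(\vartheta)}|^r\le C_rn^{r/2}$, which with (20) proves the $L^r$ statements of Theorem 2(b), (c).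

**Step 2 (a geometric subsequence).** We start the almost sure statement. Let $S_n=\sum_{i\le n}\xi_i$ with $\xi_i=\delta_{X_i}-\delta_{Y_i}$ or $\xi_i=\delta_{X_i}-dx$, so $M_n^{(\vartheta)}=\|S_n\|$. On measures of mass zero $\|\cdot\|$ is a symmetric seminorm, and by separability a supremum over a countable family. Write $\bar c=c_0\sqrt{\vartheta/2}$. Fix $\beta\in(0,\frac12)$ and $n_j=\lceil(1+\beta)^j\rceil$. For each $r>0$, (21) gives
$$P\big(|\,\|S_{n_j}\|-E\|S_{n_j}\|\,|>r\sqrt{n_j\log n_j}\big)\le2n_j^{-r^2/2},$$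
summable in $j$. By Borel–Cantelli and (20), $\|S_{n_j}\|/\sqrt{n_j\log n_j}\to\bar c$ a.s.

**Step 3 (Etemadi's inequality).** To fill the gaps we need a maximal inequality: for independent summands,
$$P\big(\max_{l\le k}\|S_l\|\ge3t\big)\le3\max_{l\le k}P(\|S_l\|\ge t).$$
Let $F_l$ be the event that $l$ is the first index with $\|S_l\|\ge3t$. On $F_l\cap\{\|S_k\|<t\}$ we have $\|S_k-S_l\|>2t$, and $S_k-S_l$ is independent of $F_l$. So the left side is at most $P(\|S_k\|\ge t)+\sum_lP(F_l)P(\|S_k-S_l\|>2t)\le P(\|S_k\|\ge t)+\max_l\big[P(\|S_k\|\ge t)+P(\|S_l\|\ge t)\big]$.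

**Step 4 (between the $n_j$).** We bound the oscillation of $\|S_n\|$ for $n_j\le n<n_{j+1}$. Let $k_j=n_{j+1}-n_j\le2\beta n_j$ ($j$ large) and $t_j=(\bar c+1)\sqrt{2\beta n_j\log n_j}$. For $l\le k_j$,
$$E\|S_l\|\le E\|S_{k_j}\|\le(\bar c+\tfrac12)\sqrt{2\beta n_j\log n_j}$$
for large $j$. The first inequality is Jensen's, the $\xi_i$ being independent with $E\int f\,d\xi_i=0$. The second follows from (20), since $k_j\to\infty$ and $k_j\log k_j\le2\beta n_j\log n_j$. So by (21)
$$P(\|S_l\|\ge t_j)\le2\exp\Big(-\frac{\beta n_j\log n_j/2}{2k_j}\Big)\le2n_j^{-1/8}.$$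
By Step 3, applied to the increments after $n_j$, $P\big(\max_{l\le k_j}\|S_{n_j+l}-S_{n_j}\|\ge3t_j\big)\le6n_j^{-1/8}$, again summable. Hence a.s., for $j$ large and $n_j\le n<n_{j+1}$,
$$\big|\,\|S_n\|-\|S_{n_j}\|\,\big|\le3(\bar c+1)\sqrt{2\beta}\,\sqrt{n_j\log n_j}.$$
Since $1\le\frac{n\log n}{n_j\log n_j}\le1+\beta+o(1)$, it follows with Step 2 that a.s.
$$\limsup_n\Big|\frac{\|S_n\|}{\sqrt{n\log n}}-\bar c\Big|\le\bar c\Big(1-\frac1{\sqrt{1+\beta}}\Big)+3(\bar c+1)\sqrt{2\beta}.$$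
Letting $\beta\to0$ along a sequence gives $\|S_n\|/\sqrt{n\log n}\to\bar c$ a.s., for $\vartheta=2$ and for $\vartheta=1$. This proves the almost sure statements and completes Theorem 2. $\square$
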